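\title{Rearranging conditionally convergent series: the consistency of $\mathfrak{rr}_i<\mathfrak{rr}_f$}

\begin{abstract}
Let $\mathfrak{rr}_f$ be the least number of permutations of $\omega$ such that every conditionally convergent series is rearranged by one of them to converge to a different sum, and let $\mathfrak{rr}_i$ be the least number such that every conditionally convergent series is rearranged by one of them to diverge to $+\infty$ or to $-\infty$. We prove that $\mathfrak{rr}_i<\mathfrak{rr}_f$ is consistent with ZFC. In ZFC we show that $\mathfrak{rr}_i\le\max\{\mathfrak l,\mathfrak r\}$, where $\mathfrak r$ is the reaping number and $\mathfrak l$ is the least size of a family of slaloms that captures every function. We then force over a model of CH with a countable support product that keeps $\mathfrak l=\mathfrak r=\omega_1$ and makes $\mathfrak{rr}_f$ equal to a large continuum.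
\end{abstract}

\section{Two rearrangement numbers}\label{sec:intro}

Let $\omega=\{0,1,2,\dots\}$ and let $\operatorname{Sym}(\omega)$ be the set of all permutations of $\omega$. A series $\sum a_n$ of real numbers is \emph{conditionally convergent}, or \emph{c.c.}, if $\sum a_n$ converges and $\sum|a_n|=+\infty$. By Riemann's rearrangement theorem, for every c.c.\ series $\sum a_n$ and every $s\in\mathbb R\cup\{+\infty,-\infty\}$ there is $\pi\in\operatorname{Sym}(\omega)$ such that the partial sums of $\sum a_{\pi(n)}$ tend to $s$. This permutation is tailored to the series. Suppose instead that a family $\Pi$ of permutations has to be fixed first and the series is chosen afterwards. How large must $\Pi$ be in order to exhibit Riemann's phenomenon for every series? We consider two versions, one with a finite and one with an infinite new sum.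
\begin{itemize}
\item $\mathfrak{rr}_f$ is the least size of a family $\Pi\subseteq\operatorname{Sym}(\omega)$ such that for every c.c.\ series $\sum a_n$ there is $\pi\in\Pi$ for which $\sum a_{\pi(n)}$ converges to a sum different from $\sum a_n$.
\item $\mathfrak{rr}_i$ is the least size of a family $\Pi\subseteq\operatorname{Sym}(\omega)$ such that for every c.c.\ series $\sum a_n$ there is $\pi\in\Pi$ for which $\sum a_{\pi(n)}$ diverges to $+\infty$ or to $-\infty$.
\end{itemize}
Write $\mathfrak c=2^{\omega}$. All permutations suffice, and countably many do not, because a very sparse series is hardly affected by them.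

\begin{proposition}\label{prop:bounds}
$\omega_1\le\mathfrak{rr}_i\le\mathfrak c$ and $\omega_1\le\mathfrak{rr}_f\le\mathfrak c$.
\end{proposition}

\begin{proof}
By Riemann's theorem $\Pi=\operatorname{Sym}(\omega)$ has both properties, and $|\operatorname{Sym}(\omega)|=\mathfrak c$. Now let $\pi_0,\pi_1,\dots$ be permutations. Choose $d_0<d_1<\cdots$ such that $\pi_k^{-1}(d_{i+1})>\pi_k^{-1}(d_j)$ for all $j,k\le i$; at each step only finitely many numbers are excluded as values of $d_{i+1}$. Put $a_{d_i}=(-1)^i/(i+1)$, and $a_n=0$ for all other $n$. This is a c.c.\ series. Fix $k$. For each $i\ge k$ the number $d_{i+1}$ occurs in the list $\pi_k(0),\pi_k(1),\dots$ after $d_0,\dots,d_i$. So the nonzero terms of $\sum_n a_{\pi_k(n)}$ are those of $\sum_n a_n$, in the same order except among the first $k+1$, and $\sum_n a_{\pi_k(n)}$ converges to $\sum_n a_n$.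
\end{proof}

Under the continuum hypothesis CH both numbers equal $\omega_1$, so a strict inequality between them can at most be consistent. One direction suggests itself. Divergence to $+\infty$ is a one-sided demand: the partial sums have to clear lower bounds, and overshooting does no harm, so rough information about the series should be enough. Convergence to a new finite sum is two-sided: the positive terms that are brought forward must be balanced, at all late times, against the negative terms that are delayed, and this needs the relative sizes of terms that lie far apart. Example~\ref{ex:ladder} below shows both effects on a single permutation. The consistency of $\mathfrak{rr}_i<\mathfrak{rr}_f$ is Conjecture~2 of \cite{rearr}. We prove it.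

\begin{theorem}\label{thm:main}
If ZFC is consistent, then so is ZFC $+\ \mathfrak{rr}_i<\mathfrak{rr}_f$.
\end{theorem}

The rough information just mentioned is measured by three cardinals. ``Almost all'' means all but finitely many, and $[\omega]^\omega$, $[\omega]^{<\omega}$ are the sets of infinite and of finite subsets of $\omega$.
\begin{itemize}
\item A family $\mathcal D\subseteq\omega^\omega$ is \emph{dominating} if for every $g\in\omega^\omega$ some $f\in\mathcal D$ satisfies $g(n)\le f(n)$ for almost all $n$. The least size of such a family is $\mathfrak d$.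
\item A \emph{slalom} is a function $S:\omega\to[\omega]^{<\omega}$ with $|S(n)|\le n+1$. It \emph{captures} $g\in\omega^\omega$ if $g(n)\in S(n)$ for almost all $n$. The least size of a family of slaloms such that every $g\in\omega^\omega$ is captured by a member is $\mathfrak l$.
\item A family $\mathcal R\subseteq[\omega]^\omega$ is \emph{reaping} if for every $A\subseteq\omega$ some $X\in\mathcal R$ has $X\setminus A$ finite or $X\cap A$ finite. The least size of such a family is the \emph{reaping number} $\mathfrak r$.
\end{itemize}
By Bartoszy\'nski's theorem $\mathfrak l$ equals $\operatorname{cof}(\mathcal N)$, the cofinality of the ideal of Lebesgue null sets; we do not use this.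

\begin{lemma}\label{lem:invariants}
$\omega_1\le\mathfrak d\le\mathfrak l$ and $\omega_1\le\mathfrak r$.
\end{lemma}

\begin{proof}
Given $f_0,f_1,\dots\in\omega^\omega$, the function $g(n)=1+\max_{k\le n}f_k(n)$ exceeds $f_k(n)$ for all $n\ge k$, so $\mathfrak d\ge\omega_1$. If $S$ captures $g$, then $g(n)\le\max(S(n)\cup\{0\})$ for almost all $n$, so $\mathfrak d\le\mathfrak l$. Given a countable family of infinite sets, list it as $X_0,X_1,\dots$ with each member repeated infinitely often, and choose $x_i,y_i\in X_i$ so that all chosen points are distinct. Each member of the family has infinitely many points in $A=\{x_i:i<\omega\}$ and infinitely many outside $A$, so $\mathfrak r\ge\omega_1$.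
\end{proof}

Theorem~\ref{thm:main} is the combination of a ZFC inequality and a forcing construction.

\begin{theorem}\label{thm:A}
ZFC proves $\mathfrak{rr}_i\le\max\{\mathfrak l,\mathfrak r\}$.
\end{theorem}

\begin{theorem}\label{thm:B}
Assume CH and let $\kappa=\kappa^\omega>\omega_1$. There is a cardinal-preserving forcing $P$ which forces
\[
\mathfrak l=\mathfrak r=\mathfrak{rr}_i=\omega_1\qquad\text{and}\qquad\mathfrak{rr}_f=\mathfrak c=\kappa .
\]
Moreover, in the extension, for every $\Pi\subseteq\operatorname{Sym}(\omega)$ with $|\Pi|<\kappa$ there is a c.c.\ series $\sum a_n$ with sum $0$ such that for every $\sigma\in\Pi$ the partial sums $s_n=\sum_{k<n}a_{\sigma(k)}$ satisfy $\liminf|s_n|=0$ or $\limsup|s_n|=\infty$. In particular no $\sigma\in\Pi$ makes the series converge to a nonzero number.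
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:B}]
If ZFC is consistent, so is ZFC $+$ CH. Under CH the cardinal $\kappa=\omega_2$ satisfies $\kappa^\omega=\kappa$: every function $\omega\to\omega_2$ is bounded, so $\omega_2^\omega\le\omega_2\cdot\omega_1^\omega=\omega_2\cdot(2^\omega)^\omega=\omega_2$. In the extension given by Theorem~\ref{thm:B}, $\mathfrak{rr}_i=\omega_1<\omega_2=\mathfrak{rr}_f$.
\end{proof}

Section~\ref{sec:scale} introduces the series that make $\mathfrak{rr}_f$ large, and Section~\ref{sec:A} proves Theorem~\ref{thm:A}. Sections~\ref{sec:forcing} and~\ref{sec:reap} define $P$ and show that it keeps $\mathfrak l$ and $\mathfrak r$ small. Section~\ref{sec:B} completes the proof of Theorem~\ref{thm:B}.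

\section{Series with a hidden scale}\label{sec:scale}

We want series whose positions and signs are public, while the sizes of the terms depend on a parameter that a given permutation cannot foresee. The parameter ranges over
\[
\mathcal C=\{c\in\omega^\omega: c(j)\le j\text{ for all }j\}.
\]
Let $\ell_j=2^{j^2+j}$, and split $\omega$ into consecutive intervals $J_0,J_1,\dots$ with $|J_j|=2\ell_j$. In each $J_j$ call the elements alternately \emph{plus} and \emph{minus positions}, starting with plus. For $c\in\mathcal C$ put $z^c_j=2^{c(0)+\dots+c(j)}$ and, for $i\in J_j$,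
\[
a^c_i=z^c_j/\ell_j\ \text{ if $i$ is a plus position},\qquad a^c_i=-z^c_j/\ell_j\ \text{ if $i$ is a minus position}.
\]
The bound $c(j)\le j$ is what allows the blocks $J_j$ to be fixed independently of $c$: it gives $c(0)+\dots+c(j)\le j(j+1)/2\le j^2$, hence $1\le z^c_j\le 2^{j^2}$ and $z^c_j/\ell_j\le2^{-j}$. The exponent of $z^c_j$ is cumulative so that a change of $c(m)$ rescales all blocks from $J_m$ on by the same factor.

\begin{lemma}\label{lem:scale}
Let $c\in\mathcal C$.
\begin{enumerate}
\item[(i)] $\sum a^c_i$ is a c.c.\ series with sum $0$.
\item[(ii)] Let $c'\in\mathcal C$ agree with $c$ except possibly at $m$, and let $T\subseteq\omega$ be a finite set that includes $J_j$ for all $j<m$. Then $\sum_{i\in T}a^{c'}_i=2^{c'(m)-c(m)}\sum_{i\in T}a^c_i$.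
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Each block has sum $0$, so a partial sum that ends inside $J_j$ is $0$ or $z^c_j/\ell_j\le2^{-j}$. Also $\sum_{i\in J_j}|a^c_i|=2z^c_j\ge2$ for every $j$.

(ii) The blocks $J_j$ with $j<m$ contribute $0$ to both sums. For $j\ge m$ we have $z^{c'}_j=2^{c'(m)-c(m)}z^c_j$, so the remaining terms are proportional one by one.
\end{proof}

\begin{example}\label{ex:ladder}
Let $\sigma$ list first the plus position of $J_0$ and then proceed in stages $j=0,1,\dots$. Stage $j$ consists of $\ell_j$ rounds; each round lists the next $\ell_{j+1}/\ell_j=2^{2j+2}$ plus positions of $J_{j+1}$ and then the next minus position of $J_j$. This permutation does not depend on $c$. At the start of stage $j$ the blocks before $J_j$ and the plus positions of $J_j$ have been listed, so the partial sum of $\sum a^c_{\sigma(k)}$ is $z^c_j$. A round adds $z^c_{j+1}/\ell_j$ and then subtracts $z^c_j/\ell_j$. Since $z^c_{j+1}\ge z^c_j$, all partial sums in stage $j$ are at least $z^c_j$, and if $z^c_{j+1}=z^c_j$ they are at most $z^c_j+2^{-j}$. So $\sum a^c_{\sigma(k)}$ converges to the final value of $z^c_j$, which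 is not $0$, for the countably many $c$ with $c(j)=0$ for almost all $j$. For every other $c\in\mathcal C$ we have $z^c_j\to\infty$, and $\sum a^c_{\sigma(k)}$ diverges to $+\infty$.
\end{example}

Lemma~\ref{lem:scale}(ii) explains why convergence is so fragile, for an arbitrary permutation $\sigma$. Imagine that $c$ is only partly determined, and that this partial information already guarantees $u\le|s_n|\le w$ for all large $n$, where $s_n=\sum_{k<n}a^c_{\sigma(k)}$ and $0<u<w$. If two values of some $c(m)$ with difference greater than $\log_2(w/u)$ are still allowed, take $n$ so large that $\sigma$ has exhausted the blocks before $J_m$. The two values of $s_n$ have ratio greater than $w/u$, and the guarantee fails for one of them. A guarantee of the form $s_n\ge u$ survives an increase of $c(m)$. So a generic $c$ defeats the permutations of a ground model as witnesses for $\mathfrak{rr}_f$, and need not defeat them as witnesses for $\mathfrak{rr}_i$. To show that it does not, we must handle all new c.c.\ series, not only the $a^c$. For this we bound $\mathfrak{rr}_i$ by cardinals that a forcing argument can control.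

\section{An upper bound for $\mathfrak{rr}_i$}\label{sec:A}

\subsection*{One candidate, two candidates}
For $m\le m'$ in $\omega$ let $[m,m')=\{i\in\omega:m\le i<m'\}$. Take a c.c.\ series with $|a_i|\le1$, cut $\omega$ into intervals $I_n=[m_n,m_{n+1})$, and suppose that we have ordered sets $D_n\subseteq I_n$ such that $\sum_{i\in D_n}a_i\ge m_n+n+1$ and all partial sums along $D_n$ are at least $-1$. At stage $n$ list $D_n$ and then whatever is left of $[0,m_n)$. The terms below $m_n$ cost at most $m_n$ in total, so stage $n$ ends with a sum of at least $n+1$, and the sum stays at least $n$ while $D_{n+1}$ is listed. The rearranged series diverges to $+\infty$. If the series is known, $D_n$ can be the set of indices of positive terms in a long enough interval.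

A dominating family provides intervals that are long enough, and a slalom provides $n+1$ candidates for the restriction of the series to $I_n$. The set $D_n$ and its order have to serve all candidates at once. Two difficulties appear already for two candidates $b,b'\in\mathbb R^I$.

\emph{The sign cannot be prescribed.} If $b'=-b$, no set $D$ has a positive sum for both. We can only ask that each sum be large in absolute value. The sign for the true series then depends on $n$, and a reaping family will select infinitely many $n$ on which it is constant.

\emph{The order matters.} Let $I=I'\cup I''$ with $|I'|=|I''|=4L/\varepsilon$. Let $b$ be $\varepsilon$ on $I'$ and $-\varepsilon/8$ on $I''$, and let $b'$ be $-\varepsilon/8$ on $I'$ and $\varepsilon$ on $I''$. The negative terms of each vector add up to $-L/2$ only, so a set $D$ on which both sums have absolute value at least $L$ has positive sums and contains at least $L/\varepsilon$ points of each half. If $D\cap I'$ is listed first, the partial sums of $b'$ fall to $-L/8$ or lower. This is fatal when $L$ exceeds $m_n$ and the reserve left by the previous stage is only $n$.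 If we take $D=I$ and alternate between the halves, each pair adds $7\varepsilon/8$ to both sums and no partial sum is below $-\varepsilon/8$. The Steinitz lemma will produce such an interleaving in general.

\subsection*{Rounding and ordering}
Both the choice of $D$ and the proof of the Steinitz lemma use the following fact about vertices of a slice of the cube.

\begin{lemma}\label{lem:round}
Let $I$ be finite, $v_i\in\mathbb R^d$ for $i\in I$, and $x\in[0,1]^I$. There is $x'\in[0,1]^I$ with $\sum_ix'_iv_i=\sum_ix_iv_i$ and with at most $d$ coordinates in the open interval $(0,1)$.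
\end{lemma}

\begin{proof}
Among all $x'\in[0,1]^I$ with $\sum_ix'_iv_i=\sum_ix_iv_i$ choose one for which $\Phi=\{i:0<x'_i<1\}$ is smallest. Suppose $|\Phi|>d$. Then the $v_i$, $i\in\Phi$, are linearly dependent, so there is $y\ne0$ in $\mathbb R^I$, vanishing outside $\Phi$, with $\sum_iy_iv_i=0$. Let $t\ge0$ be largest with $x'+ty\in[0,1]^I$. The point $x'+ty$ gives the same sum, agrees with $x'$ outside $\Phi$, and has a coordinate in $\Phi$ equal to $0$ or $1$, since otherwise $t$ could be increased. This contradicts the choice of $x'$.
\end{proof}

\begin{lemma}[Steinitz lemma, with the Grinberg--Sevast'yanov constant]\label{lem:steinitz}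
Let $d\ge1$, let $\|\cdot\|$ be any norm on $\mathbb R^d$, and let $u_1,\dots,u_m\in\mathbb R^d$ have norm at most $1$ and sum $0$. Then the $u_i$ can be ordered so that all partial sums have norm at most $d$.
\end{lemma}

\begin{proof}
A sum of at most $d$ of the vectors has norm at most $d$, so let $m>d$. We build the order from the end. We find sets $\{1,\dots,m\}=A_m\supset A_{m-1}\supset\dots\supset A_d$ with $|A_k|=k$ and weights $\lambda_k\in[0,1]^{A_k}$ with
\[
\sum_{i\in A_k}\lambda_k(i)=k-d,\qquad\sum_{i\in A_k}\lambda_k(i)u_i=0 .
\]
This suffices: $\|\sum_{i\in A_k}u_i\|=\|\sum_{i\in A_k}(1-\lambda_k(i))u_i\|\le\sum_{i\in A_k}(1-\lambda_k(i))=d$, and we order the vectors so that the first $k$ indices form $A_k$ for each $k\ge d$.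

Let $\lambda_m$ be constant with value $(m-d)/m$. Given $A_k,\lambda_k$ with $k>d$, the weights $\frac{k-1-d}{k-d}\lambda_k$ lie in $[0,1]^{A_k}$, have total $k-1-d$, and combine the $u_i$ to $0$. Lemma~\ref{lem:round}, applied to the vectors $(1,u_i)\in\mathbb R^{d+1}$, gives weights $\lambda$ with the same properties and with at most $d+1$ coordinates in $(0,1)$. Suppose that no coordinate of $\lambda$ is $0$. Then at least $k-d-1$ coordinates are $1$ and the others are positive. If there are others, the total exceeds $k-d-1$; if there are none, the total is $k>k-d-1$. Both are impossible, so $\lambda(i)=0$ for some $i$. Let $A_{k-1}=A_k\setminus\{i\}$ and let $\lambda_{k-1}$ be the restriction of $\lambda$.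
\end{proof}

\begin{lemma}[one set for all candidates]\label{lem:block}
Let $h\ge1$ be an integer, $L\ge1$, $I$ a finite set, and $B$ a nonempty set of at most $h$ vectors $b\in\mathbb R^I$, each satisfying
\[
|b_i|\le\frac1{4h}\quad(i\in I),\qquad\sum_{i\in I}|b_i|\ge2^{h+2}hL .
\]
There is a linearly ordered set $D\subseteq I$ such that for every $b\in B$
\begin{enumerate}
\item[(a)] $|\sum_{i\in D}b_i|\ge L-\frac14$, and
\item[(b)] $s\sum_{i\in D'}b_i\ge-\frac12$ for every initial segment $D'$ of $D$, where $s\in\{1,-1\}$ is the sign of $\sum_{i\in D}b_i$.
\end{enumerate}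
\end{lemma}

\begin{proof}
We first find a fractional selection by a measure argument, then round it, then order it.

\emph{Fractional selection.} A random weight on a single index moves $\sum_i x_ib_i$ by at most $1/(4h)$, which is too little to push the sum away from $0$. We therefore give the same weight to indices on which no cancellation occurs. Put $i,i'\in I$ into the same class if, for every $b\in B$, $b_i\ge0$ is equivalent to $b_{i'}\ge0$. The set $\mathcal Y$ of classes has at most $2^h$ elements. For $Y\in\mathcal Y$ let $w^b_Y=\sum_{i\in Y}b_i$. The terms of this sum have one sign, so $\sum_Y|w^b_Y|=\sum_{i\in I}|b_i|\ge2^{h+2}hL$, and for each $b$ some class $Y_b$ has $|w^b_{Y_b}|\ge4hL$. Consider the set of $\theta\in[0,1]^{\mathcal Y}$ with $|\sum_Y\theta_Yw^b_Y|<L$. When the other coordinates are fixed, this condition confines $\theta_{Y_b}$ to an interval of length $2L/|w^b_{Y_b}|\le1/(2h)$. By Fubini's theorem the set has Lebesgue measure at most $1/(2h)$. The union of these sets over $b\in B$ has measure at most $\frac12$, so some $\theta$ satisfies $|\sum_Y\theta_Yw^b_Y|\ge L$ for all $b\in B$.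

\emph{Rounding.} Let $v_i=(b_i)_{b\in B}\in\mathbb R^B$, with the supremum norm, so $\|v_i\|\le1/(4h)$. Let $x_i=\theta_Y$ for $i\in Y$ and $W=\sum_ix_iv_i$; then $|W_b|\ge L$ for all $b$. Take $x'$ from Lemma~\ref{lem:round} with $d=|B|\le h$, and put $D=\{i:x'_i=1\}$ and $W'=\sum_{i\in D}v_i$. Then $W-W'$ is a sum of at most $h$ vectors $x'_iv_i$, so $\|W-W'\|\le\frac14$. This proves (a), and $D\ne\emptyset$ because $L-\frac14>0$.

\emph{Ordering.} Let $m=|D|$. The vector $W'/m$ is an average of the $v_i$, so the vectors $v_i-W'/m$, $i\in D$, have norm at most $1/(2h)$, and their sum is $0$. Multiply them by $2h$ and order them by Lemma~\ref{lem:steinitz} in $\mathbb R^B$. If $D'$ is the initial segment of size $k$, then $\|\sum_{i\in D'}v_i-\frac kmW'\|\le|B|/(2h)\le\frac12$. In coordinate $b$ this gives $s\sum_{i\in D'}b_i\ge\frac km|W'_b|-\frac12\ge-\frac12$.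
\end{proof}

The losses in rounding and in ordering are both of the form (number of candidates) $\times$ (size of a term). They are small because the number of candidates, $n+1$, is known in advance and the intervals can be placed where the terms are already below $1/(4(n+1))$.

\subsection*{The permutations}
Let $\mathcal D$ be a dominating family of size $\mathfrak d$; replacing $f(m)$ by $\max\{f(m),m+1\}$, assume that $f(m)>m$ for all $f\in\mathcal D$ and all $m$. Let $\mathcal S$ be a family of $\mathfrak l$ slaloms capturing all functions, and $\mathcal R$ a reaping family of size $\mathfrak r$. Fix a bijection between $\omega$ and the set of functions from finite subsets of $\omega$ to $\mathbb Q$, and use it to read each $S(n)$ as a set of at most $n+1$ such functions. We define a permutation $\pi_{f,S,X}$ for each $(f,S,X)\in\mathcal D\times\mathcal S\times\mathcal R$.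

Let $m_0=0$ and $m_{n+1}=f(m_n)$, so that $m_n\ge n$. Put
\[
I_n=[m_n,m_{n+1}),\qquad L_n=m_n+n+2,\qquad C_n=2^{n+3}(n+1)L_n .
\]
Let $B_n$ be the set of $b\in S(n)\cap\mathbb Q^{I_n}$ with $|b_i|\le\frac1{4(n+1)}$ for all $i\in I_n$ and $\sum_{i\in I_n}|b_i|\ge C_n$. If $B_n\neq\emptyset$, Lemma~\ref{lem:block} applies with $h=n+1$, $L=L_n$, $I=I_n$, $B=B_n$; let $D_n\subseteq I_n$ be the first ordered set satisfying (a) and (b) in a fixed enumeration of all finite ordered subsets of $\omega$. If $B_n=\emptyset$, let $D_n=\emptyset$.

Let $X=\{n_0<n_1<\cdots\}$. At stage $r$ list $D_{n_r}$ in its order, and then list increasingly the elements of $[0,m_{n_r})$ that have not been listed. By induction on $r$, the set listed after stage $r$ is $T_r=[0,m_{n_r})\cup D_{n_r}$: indeed $T_{r-1}\subseteq[0,m_{n_{r-1}+1})\subseteq[0,m_{n_r})$. The same inclusion shows that $D_{n_r}\subseteq I_{n_r}$ is disjoint from $T_{r-1}$. Since $m_{n_r}\to\infty$, every number is listed exactly once. The list is $\pi_{f,S,X}$.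

\begin{proof}[Proof of Theorem~\ref{thm:A}]
There are at most $\mathfrak d\cdot\mathfrak l\cdot\mathfrak r$ permutations $\pi_{f,S,X}$, and this product is $\max\{\mathfrak l,\mathfrak r\}$ by Lemma~\ref{lem:invariants}. Let $\sum a_i$ be c.c. We show that one of them makes it diverge to $+\infty$ or to $-\infty$. Multiplying by a positive constant, assume $|a_i|\le1$ for all $i$.

\emph{Choice of $f$.} Since $\sum|a_i|=\infty$ and $a_i\to0$, we can let $g(m)$ be the least $M>m$ such that
\[
\sum_{m\le i<M}|a_i|\ge2^{m+3}(m+1)(2m+2)+1\qquad\text{and}\qquad|a_i|\le\frac1{4(m+2)}\text{ for all }i\ge M .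
\]
Take $f\in\mathcal D$ with $f(m)\ge g(m)$ for almost all $m$. For almost all $n$ we have $m_{n+1}\ge g(m_n)$ and $m_n\ge g(m_{n-1})$. As $n\le m_n$ and $L_n\le2m_n+2$, the first inequality gives $\sum_{i\in I_n}|a_i|\ge C_n+1$. As $m_{n-1}+2\ge n+1$, the second gives $|a_i|\le\frac1{4(n+1)}$ for all $i\ge m_n$.

\emph{Choice of $S$.} A slalom captures only countably valued data, so we approximate. Choose rationals $b_i$ with $|b_i|\le|a_i|$ and $|a_i-b_i|\le2^{-i-2}$. Then
\begin{equation}\label{eq:approx}
\sum_{i<\omega}|a_i-b_i|\le\tfrac12 .
\end{equation}
Take $S\in\mathcal S$ with $b{\restriction}I_n\in S(n)$ for almost all $n$. For almost all $n$ we have $|b_i|\le\frac1{4(n+1)}$ on $I_n$ and $\sum_{i\in I_n}|b_i|\ge C_n+\frac12$, so $b{\restriction}I_n\in B_n$. For these $n$ let $\alpha_n=\sum_{i\in D_n}a_i$. By (a) and \eqref{eq:approx}, $|\alpha_n|\ge L_n-\frac34>0$, and $\alpha_n$ has the same sign as $\sum_{i\in D_n}b_i$, because the latter has absolute value greater than $\frac12$.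

\emph{Choice of $X$.} Apply the reaping property to $\{n:\sum_{i\in D_n}a_i>0\}$. This gives $X=\{n_0<n_1<\cdots\}\in\mathcal R$ and $s\in\{1,-1\}$ such that $s\alpha_n=|\alpha_n|>0$ for almost all $n\in X$. Put $a'_i=sa_i$. For almost all $n\in X$ we have, by (b) and \eqref{eq:approx},
\begin{equation}\label{eq:dip}
\sum_{i\in D'}a'_i\ge-1\quad\text{for every initial segment $D'$ of $D_n$},
\end{equation}
and, since $|a'_i|\le1$,
\begin{equation}\label{eq:gain}
\sum_{i\in T}a'_i\ge(L_n-1)-m_n=n+1\quad\text{whenever }D_n\subseteq T\subseteq D_n\cup[0,m_n).
\end{equation}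

Let $\pi=\pi_{f,S,X}$, and let $r$ be so large that \eqref{eq:dip} and \eqref{eq:gain} hold for $n_{r-1}$ and $n_r$. While $D_{n_r}$ is being listed, the listed set is $T_{r-1}\cup D'$ with $D'$ an initial segment of $D_{n_r}$, so the partial sums of $\sum a'_{\pi(k)}$ are at least $(n_{r-1}+1)-1=n_{r-1}$. During the rest of stage $r$ the listed set has the form in \eqref{eq:gain} for $n=n_r$, so they are at least $n_r+1$. Hence $\sum a'_{\pi(k)}$ diverges to $+\infty$, and $\sum a_{\pi(k)}$ diverges to $s\cdot\infty$.
\end{proof}

\section{The forcing}\label{sec:forcing}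

\subsection*{Conventions}
$V$ is the ground model, $q\le p$ means that $q$ is stronger than $p$, and a filter $G$ on a poset $P\in V$ is generic over $V$ if it meets every dense subset of $P$ that lies in $V$. Then $G$ also meets every set in $V$ that is dense below some $p\in G$. A condition \emph{decides} a name $\tau$ if it forces $\tau=\check v$ for some $v\in V$. We use these textbook facts.
\begin{enumerate}
\item[(F1)] A statement holds in $V[G]$ if and only if some $p\in G$ forces it. In particular, if $p\Vdash\tau\in V$, then the conditions that decide $\tau$ are dense below $p$.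
\item[(F2)] If $P$ has no antichain of size $\omega_2$, every cardinal $\ge\omega_2$ of $V$ remains a cardinal in $V[G]$.
\item[(F3)] ($\Delta$-system lemma) Under CH, for every family of $\omega_2$ countable sets there are a subfamily of size $\omega_2$ and a set $R$ such that any two distinct members of the subfamily have intersection $R$.
\item[(F4)] (Product lemma) If $G$ is $P_0\times P_1$-generic over $V$ with projections $G_0,G_1$, then $G_0$ is $P_0$-generic over $V$ and $G_1$ is $P_1$-generic over $V[G_0]$.
\end{enumerate}

\subsection*{Which conditions}
A condition should leave some coordinates of $c\in\mathcal C$ open, as required in Section~\ref{sec:scale}, and the slaloms and infinite sets of $V$ should remain capturing and reaping, so that Theorem~\ref{thm:A} can be used. Two natural attempts fail.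

Suppose the conditions are finite initial segments of $c$. Then $n\mapsto\min\{j\ge n:c(j)=0\}$ exceeds each $g\in\omega^\omega\cap V$ infinitely often, because any condition can be extended so as to be nonzero at all $j$ with $n\le j\le g(n)$, for any $n\ge1$ beyond its domain. So no slalom of $V$ captures this function.

Suppose that $c$ takes only the values $0$ and $1$, and that a condition leaves infinitely many coordinates open and fixes the others. The factor $2$ is enough to exclude convergence to a nonzero sum, since one can then take $w<2u$. But let
\begin{equation}\label{eq:parity}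
A=\{j:c(0)+\dots+c(j)\text{ is even}\},
\end{equation}
and let $X\in V$ be infinite. Given a condition, take an open coordinate $m$ and $k\in X$ with $k\ge m$, as large as we like, and fix all coordinates up to $k$ other than $m$. The choice of $c(m)$ puts $k$ into $A$ or out of $A$. So $X\cap A$ and $X\setminus A$ are both infinite, and $[\omega]^\omega\cap V$ is not reaping.

The second failure disappears if the number of options is unbounded. Each set of options can then be shrunk to its even or to its odd elements, whichever are more numerous; the number of options stays unbounded, and the set \eqref{eq:parity} is completely determined.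

\begin{definition}\label{def:forcing}
$Q$ is the set of sequences $p=(p(j))_{j<\omega}$ with $\emptyset\ne p(j)\subseteq\{0,\dots,j\}$ and $\limsup_j|p(j)|=\infty$, ordered by $q\le p$ if $q(j)\subseteq p(j)$ for all $j$. For an infinite cardinal $\kappa$, $P$ is the countable support product of $\kappa$ copies of $Q$: the set of functions $p$ from countable subsets of $\kappa$ to $Q$, ordered by $q\le p$ if $\operatorname{dom}q\supseteq\operatorname{dom}p$ and $q(\beta)\le p(\beta)$ for all $\beta\in\operatorname{dom}p$.
\end{definition}

A pair $e=(\beta,j)\in\kappa\times\omega$ is a \emph{position}; it is a position \emph{of $p$} if $\beta\in\operatorname{dom}p$, and then $p(e)=p(\beta)(j)$. Replacing finitely many sets $p(\beta,j)$ by other nonempty subsets of the respective $\{0,\dots,j\}$ yields again a condition, since the $\limsup$ does not change. For a finite set $U$ of positions of $p$ and $\eta\in\prod_{e\in U}p(e)$, let $p\wedge\eta\le p$ be obtained from $p$ by replacing $p(e)$ with $\{\eta(e)\}$ for $e\in U$.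

Let $G$ be $P$-generic over $V$. For each position $e$, the conditions $r$ that have $e$ as a position and $|r(e)|=1$ are dense, and any two members $p,p'$ of $G$ with position $e$ have a common extension, so $p(e)\cap p'(e)\neq\emptyset$. Hence there is a unique number $c(e)$ with $c(e)\in p(e)$ for all $p\in G$ that have $e$ as a position. Put $c_\beta(j)=c(\beta,j)$; then $c_\beta\in\mathcal C$. In the same way a $Q$-generic filter determines one $c\in\mathcal C$. We note:
\begin{equation}\label{eq:wedge}
\text{if $q\in G$ and $U$ is a finite set of positions of $q$, then } q\wedge(c{\restriction}U)\in G .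
\end{equation}
Indeed, $G$ contains $r\le q$ with $|r(e)|=1$ for all $e\in U$. Then $r(e)=\{c(e)\}$, so $r\le q\wedge(c{\restriction}U)$.

For $A\subseteq\kappa$ in $V$ let $P{\restriction}A=\{p\in P:\operatorname{dom}p\subseteq A\}$ and $G{\restriction}A=G\cap P{\restriction}A$. For disjoint $A,A'$ the map $p\mapsto(p{\restriction}A,p{\restriction}A')$ is an isomorphism of $P{\restriction}(A\cup A')$ onto $P{\restriction}A\times P{\restriction}A'$. Since $p\le p{\restriction}A$, we have $G{\restriction}A=\{p{\restriction}A:p\in G\}$. So $G{\restriction}A$ is $P{\restriction}A$-generic over $V$ by (F4), and it determines $c_\beta$ for all $\beta\in A$.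

\subsection*{Reading names}
Deciding infinitely many names one after the other could shrink every set $p(e)$ to a point, and the limit would not be a condition. The remedy is to freeze more and more positions, and to decide the next name separately for each of the finitely many combinations of values at the frozen positions.

\begin{lemma}\label{lem:freeze}
Let $p\in P$, let $U$ be a finite set of positions of $p$, and let $p\Vdash\tau\in V$. There is $q\le p$ with $q(e)=p(e)$ for all $e\in U$ such that $q\wedge\eta$ decides $\tau$ for every $\eta\in\prod_{e\in U}p(e)$.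
\end{lemma}

\begin{proof}
List $\prod_{e\in U}p(e)$ as $\eta^1,\dots,\eta^M$ and let $q_0=p$. Given $q_{i-1}$, which agrees with $p$ on $U$, take $r_i\le q_{i-1}\wedge\eta^i$ deciding $\tau$. Let $q_i$ have the same domain as $r_i$, agree with $p$ on $U$, and agree with $r_i$ at all other positions. Then $q_i\in P$ and $q_i\le q_{i-1}$. Also $q_i\wedge\eta^i=r_i$, because $\emptyset\ne r_i(e)\subseteq\{\eta^i(e)\}$ for $e\in U$. So $q=q_M$ satisfies $q\wedge\eta^i\le r_i$ for all $i$.
\end{proof}

\begin{definition}\label{def:reads}
Let $(\tau_n)_{n<\omega}\in V$ be a sequence of names. A condition $q$ \emph{reads $(\tau_n)$ along} a sequence $(e_n)\in V$ of distinct positions of $q$ if, with $F_n=q(e_n)$,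
\begin{enumerate}
\item[(R1)] $|F_n|=n+1$ for all $n$;
\item[(R2)] $N_\beta=\{n:e_n\in\{\beta\}\times\omega\}$ is infinite for every $\beta\in\operatorname{dom}q$;
\item[(R3)] $q\wedge\eta$ decides $\tau_n$ for all $n$ and all $\eta\in\prod_{i<n}F_i$, where $\eta$ is identified with the function $e_i\mapsto\eta(i)$.
\end{enumerate}
\end{definition}

If such a $q$ is in $G$, then $c(e_i)\in F_i$, and by \eqref{eq:wedge}
\begin{equation}\label{eq:read}
\text{the value of $\tau_n$ in $V[G]$ is the value decided by }q\wedge(c(e_i))_{i<n}.
\end{equation}

\begin{lemma}\label{lem:fusion}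
Let $p\in P$ and $(\tau_n)\in V$ with $p\Vdash\tau_n\in V$ for all $n$. Then some $q\le p$ reads $(\tau_n)$ along some $(e_n)$. Consequently, if $p\in G$, then some $q\in G$ reads $(\tau_n)$.
\end{lemma}

\begin{proof}
Fix a sequence $(i_n,k_n)_{n<\omega}$ with $i_n\le n$ in which every pair from $\omega\times\omega$ occurs infinitely often. Let $p_0\le p$ have nonempty domain. Suppose $p_n$ and $e_0,\dots,e_{n-1}$ are given with $p_n(e_i)=F_i$. Lemma~\ref{lem:freeze} with $U=\{e_i:i<n\}$ and $\tau_n$ gives $p'_n\le p_n$. List $\operatorname{dom}p'_n$, with repetitions if necessary, as $(\beta_{n,k})_{k<\omega}$, and let $\beta=\beta_{i_n,k_n}\in\operatorname{dom}p'_{i_n}\subseteq\operatorname{dom}p'_n$. Since $\limsup_j|p'_n(\beta,j)|=\infty$, there is $e_n=(\beta,j)\notin U$ with $|p'_n(e_n)|\ge n+1$. Choose $F_n\subseteq p'_n(e_n)$ of size $n+1$, and obtain $p_{n+1}$ from $p'_n$ by replacing $p'_n(e_n)$ with $F_n$.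

Let $\operatorname{dom}q=\bigcup_n\operatorname{dom}p_n$, and let $q(e)$ be the intersection of the sets $p_n(e)$ over all $n$ for which $e$ is a position of $p_n$. It is nonempty, being the intersection of a decreasing sequence of nonempty finite sets, and $q(e_n)=F_n$. Every $\beta\in\operatorname{dom}q$ is some $\beta_{i,k}$ and is therefore treated infinitely often, which is (R2). By (R1) and (R2), $q(\beta)\in Q$, so $q\in P$. Finally $q\le p_{n+1}\le p'_n$, so $q\wedge\eta\le p'_n\wedge\eta$ decides $\tau_n$ for $\eta\in\prod_{i<n}F_i$. The first assertion applies to every condition below $p$, so the conditions that read $(\tau_n)$ are dense below $p$.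
\end{proof}

\begin{proposition}\label{prop:basic}
Let $V$ satisfy CH and let $G$ be $P$-generic over $V$.
\begin{enumerate}
\item[(i)] $V$ and $V[G]$ have the same cardinals.
\item[(ii)] For every $x\in\omega^\omega\cap V[G]$ there is a set $A\in V$, $A\subseteq\kappa$, countable in $V$, with $x\in V[G{\restriction}A]$. If $\kappa^\omega=\kappa$ in $V$, then $\mathfrak c\le\kappa$ in $V[G]$.
\item[(iii)] (Sacks property) For every $x\in\omega^\omega\cap V[G]$ there is a slalom $S\in V$ with $x(k)\in S(k)$ for all $k$. Hence $\mathfrak l\le\omega_1$ in $V[G]$.
\end{enumerate}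
\end{proposition}

\begin{proof}
(i) Let $x:\omega\to\omega_1^V$ be in $V[G]$, with name $\dot x$ and $p\in G$ forcing $\dot x:\omega\to\omega_1^V$. Take $q\in G$ reading $\tau_n=\dot x(n)$. By \eqref{eq:read}, the range of $x$ is included in the set of values decided by the conditions $q\wedge\eta$ in (R3). This set is in $V$ and countable there, so $x$ is not onto, and $\omega_1$ is preserved.

By (F2) it remains to exclude antichains of size $\omega_2$. Work in $V$ with $\omega_2$ distinct conditions. By CH, $|Q^R|\le(2^\omega)^\omega=\omega_1$ for countable $R$, so at most $\omega_1$ conditions share a domain, and $\omega_2$ of our conditions have pairwise distinct domains. By (F3) we may assume that any two of these domains intersect in the same countable set $R$. As $|Q^R|\le\omega_1$, two of the conditions agree on $R$, and their union extends both.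

(ii) Let $\dot x$ be a name for $x$, let $p\in G$ force $\dot x\in\omega^\omega$, and take $q\in G$ reading $\tau_n=\dot x{\restriction}n$ along $(e_n)$. Let $t\in V$ be the table that sends $\eta\in\prod_{i<n}F_i$, for any $n$, to the value of $\dot x{\restriction}n$ decided by $q\wedge\eta$. By \eqref{eq:read}, $x{\restriction}n=t((c(e_i))_{i<n})$ for all $n$. With $A=\operatorname{dom}q$, the sequence $(c(e_i))_i$ lies in $V[G{\restriction}A]$, and so does $x$. Moreover, in $V[G]$ the pair $((e_n),t)\in V$ determines $x$. In $V$ there are at most $\kappa^\omega$ sequences of positions and at most $2^\omega$ tables, so at most $\kappa$ pairs if $\kappa^\omega=\kappa$.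

(iii) At level $n$ there are $|\prod_{i<n}F_i|=n!$ candidates, more than a slalom allows at $n$. We compensate by reading a longer part of $x$ at level $n$. Choose $0=m_0<m_1<\cdots$ with $m_n+1\ge n!$, and take $q\in G$ reading $\tau_n=\dot x{\restriction}m_{n+1}$. For $k\in[m_n,m_{n+1})$ let $S(k)$ be the set of values of $\dot x(k)$ decided by the conditions $q\wedge\eta$, $\eta\in\prod_{i<n}F_i$. Then $|S(k)|\le n!\le m_n+1\le k+1$, $S\in V$, and $x(k)\in S(k)$ by \eqref{eq:read}. By CH, $V$ has only $\omega_1$ slaloms.
\end{proof}

\section{Ground model sets remain reaping}\label{sec:reap}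

Let $q$ read the truth values of ``$k\in\dot A$'', and let $A_k\subseteq\prod_{i<k}F_i$ be the set of $\eta$ for which the answer is yes. We look for a stronger condition, given by subsets $E_i\subseteq F_i$ that are still of unbounded size along each $N_\beta$, which gives the same answer for infinitely many $k$. This is a combinatorial problem without reference to forcing.

\begin{proposition}\label{prop:box}
Let $F_i$ $(i<\omega)$ be finite nonempty sets with $|F_i|\to\infty$, let $\mathcal I$ be a countable nonempty family of infinite subsets of $\omega$, and let $A_k\subseteq\prod_{i<k}F_i$ for $k<\omega$. There are nonempty sets $E_i\subseteq F_i$ and an infinite set $X\subseteq\omega$ such that $\limsup_{i\in N}|E_i|=\infty$ for every $N\in\mathcal I$ and either $\prod_{i<k}E_i\subseteq A_k$ for all $k\in X$, or $A_k\cap\prod_{i<k}E_i=\emptyset$ for all $k\in X$.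
\end{proposition}

The difficulty is that conditions are products. Once $H=\prod_{i<n}E_i$ is chosen, a new element $k$ can enter $X$ only if \emph{one} continuation $t$ puts $\eta^\frown t$ into $A_k$ for \emph{all} $\eta\in H$. There may be none: if $A_k$ consists of the strings with even sum, as in \eqref{eq:parity}, and $H$ contains strings of both parities, the construction is stuck. So the sets $E_i$ must be chosen with all later $k$ in view. We keep the following invariant: the proportion of continuations that work for all of $H$ has a positive limit as $k\to\infty$. A common continuation that works for a positive fraction of a large set $F_i$ then yields a large set $E_i$; this is where $|F_i|\to\infty$ is used.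

\begin{proof}
For $n\le k$ let $F[n,k)=\prod_{n\le i<k}F_i$, so $F[n,n)=\{\emptyset\}$. For $s\in F[n,m)$ and $t\in F[m,k)$ let $s^\frown t\in F[n,k)$ be their concatenation, and for $t\in F[n,k)$ and $n\le m\le k$ let $t{\restriction}m\in F[n,m)$ be the restriction. A \emph{state of level $n$} is a nonempty set $H\subseteq F[0,n)$. For such $H$, for $s\in F[n,m)$ and for nonempty $E\subseteq F_n$ put $H^\frown s=\{\eta^\frown s:\eta\in H\}$ and $H\times E=\{\eta^\frown v:\eta\in H,\ v\in E\}$; these are states of levels $m$ and $n+1$. For $k\ge n$ let
\[
\Gamma_k(H)=\{t\in F[n,k):\eta^\frown t\in A_k\text{ for all }\eta\in H\},\qquad\nu_k(H)=\frac{|\Gamma_k(H)|}{|F[n,k)|}.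
\]

For each $k$, $A_k$ or its complement contains at least half of $F[0,k)$. The proposition is symmetric under complementing all $A_k$, so we may assume that $\nu_k(\{\emptyset\})\ge\frac12$ for all $k$ in an infinite set $K_0$. There are countably many states, and $\nu_k(H)\in[0,1]$. By a diagonal argument there is an infinite $K\subseteq K_0$ such that $\nu(H)=\lim_{k\in K}\nu_k(H)$ exists for every state $H$. Thus $\nu(\{\emptyset\})\ge\frac12$.

Let $H$ have level $n\le m\le k$ and $s\in F[n,m)$. Then $s^\frown t'\in\Gamma_k(H)$ if and only if $t'\in\Gamma_k(H^\frown s)$. So for $t$ uniformly distributed in $F[n,k)$,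
\begin{equation}\label{eq:cond}
\Pr[t\in\Gamma_k(H)\text{ and }t{\restriction}m=s]=\frac{\nu_k(H^\frown s)}{|F[n,m)|}.
\end{equation}
Summing over $s$ and letting $k\to\infty$ in $K$, we get
\begin{equation}\label{eq:avg}
\nu(H)\text{ is the average of }\nu(H^\frown s)\text{ over }s\in F[n,m).
\end{equation}

\emph{Step (a): adding an element to $X$. If $H$ has level $n$ and $\nu(H)=\delta>0$, then for almost all $k\in K$ there is $t\in\Gamma_k(H)$ with $\nu(H^\frown t)>0$.}

Call $s\in F[n,m)$ \emph{null} if $\nu(H^\frown s)=0$. By \eqref{eq:avg} applied to $H^\frown s$, every extension of a null string is null. So the proportion $\zeta_m$ of null strings in $F[n,m)$ is nondecreasing in $m$; it is bounded by $1$, and we can fix $m\ge n$ with $\zeta_k-\zeta_m<\delta/2$ for all $k\ge m$. For $k\ge m$ and $t$ uniform in $F[n,k)$,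
\begin{align*}
\Pr[t\in\Gamma_k(H),\ t\text{ null}]&\le\Pr[t\in\Gamma_k(H),\ t{\restriction}m\text{ null}]+\Pr[t\text{ null},\ t{\restriction}m\text{ not null}]\\
&=\sum_{s\in F[n,m)\text{ null}}\frac{\nu_k(H^\frown s)}{|F[n,m)|}+(\zeta_k-\zeta_m),
\end{align*}
by \eqref{eq:cond}. Along $K$ the sum tends to $0$, while $\Pr[t\in\Gamma_k(H)]=\nu_k(H)$ tends to $\delta$. So for large $k\in K$ some $t\in\Gamma_k(H)$ is not null.

\emph{Step (b): widening. If $H$ has level $n$, $\nu(H)=\delta>0$, $M\ge1$ and $N\subseteq\omega$ is infinite, then there are $n'\in N$ with $n'\ge n$, $t\in F[n,n')$ and $E\subseteq F_{n'}$ with $|E|\ge M$ and $\nu((H^\frown t)\times E)>0$.}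

Choose $n'\in N$, $n'\ge n$, with $\frac\delta2|F_{n'}|\ge M$. By \eqref{eq:avg} there is $t\in F[n,n')$ such that $H'=H^\frown t$ has $\nu(H')\ge\delta$: we can move on to a large set $F_{n'}$ without loss. Let $k\in K$, $k>n'$, be so large that $\nu_k(H')\ge\frac34\delta$. For $t'\in F[n'+1,k)$ let $E(t')=\{v\in F_{n'}:v^\frown t'\in\Gamma_k(H')\}$. The average of $|E(t')|/|F_{n'}|$ over $t'$ is $\nu_k(H')$. If $\gamma$ is the proportion of $t'$ with $|E(t')|\ge\frac\delta2|F_{n'}|$, this average is at most $\gamma+\frac\delta2$, so $\gamma\ge\frac\delta4$. As $F_{n'}$ has $2^{|F_{n'}|}$ subsets, some set $E^k$ with $|E^k|\ge\frac\delta2|F_{n'}|\ge M$ equals $E(t')$ for a proportion of at least $\delta'=\frac\delta4\,2^{-|F_{n'}|}$ of all $t'$. Now $t'\in\Gamma_k(H'\times E)$ if and only if $E\subseteq E(t')$, so $\nu_k(H'\times E^k)\ge\delta'$. Some $E$ equals $E^k$ for infinitely many $k\in K$. Since the limit $\nu(H'\times E)$ exists, it is at least $\delta'$.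

\emph{Construction.} List $\mathcal I$ as $N^0,N^1,\dots$ with each member repeated infinitely often. Start with $n=0$, $H=\{\emptyset\}$, and keep $H=\prod_{i<n}E_i$ and $\nu(H)>0$. In round $r$, first apply (a) with some $k_r\geq n$ in $K$; set $E_i=\{t(i)\}$ for $n\le i<k_r$ and pass to $H^\frown t=\prod_{i<k_r}E_i$, which is a subset of $A_{k_r}$ because $t\in\Gamma_{k_r}(H)$. Then, with $n=k_r$, apply (b) with $M=r+1$ and $N=N^r$; set $E_i=\{t(i)\}$ for $n\le i<n'$ and $E_{n'}=E$, and pass to level $n'+1>k_r$. The levels increase strictly, so all $E_i$ are defined, and $X=\{k_r:r<\omega\}$ is infinite. Each $N\in\mathcal I$ is $N^r$ for infinitely many $r$, so $\limsup_{i\in N}|E_i|=\infty$.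
\end{proof}

\begin{corollary}\label{cor:reap}
Let $G$ be $P$-generic over $V$. For every $A\subseteq\omega$ in $V[G]$ there is an infinite $X\in V$ with $X\subseteq A$ or $X\cap A=\emptyset$. If $V$ satisfies CH, then $\mathfrak r\le\omega_1$ in $V[G]$.
\end{corollary}

\begin{proof}
Let $\dot A$ be a name for $A$ and let $\tau_k$ name the truth value of ``$k\in\dot A$''. Work in $V$ and let $p\in P$. By Lemma~\ref{lem:fusion} some $q\le p$ with nonempty domain reads $(\tau_k)$ along some $(e_n)$. Apply Proposition~\ref{prop:box} to the sets $F_i=q(e_i)$, to $\mathcal I=\{N_\beta:\beta\in\operatorname{dom}q\}$ and to $A_k=\{\eta\in\prod_{i<k}F_i:q\wedge\eta\Vdash k\in\dot A\}$. By (R3), $q\wedge\eta\Vdash k\notin\dot A$ for $\eta\in\prod_{i<k}F_i\setminus A_k$. Obtain $q'$ from $q$ by replacing $q(e_i)$ with $E_i$ for all $i$. Then $q'\in P$, because $\limsup_{i\in N_\beta}|E_i|=\infty$ for each $\beta\in\operatorname{dom}q$, and $q'\le q$. If a generic filter contains $q'$, then it contains $q$, and $(c(e_i))_{i<k}\in\prod_{i<k}E_i$; so by \eqref{eq:read} either $k\in A$ for all $k\in X$, or $k\notin A$ for all $k\in X$. Thus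 the conditions that force $X\subseteq\dot A$ or force $X\cap\dot A=\emptyset$ for some infinite $X\in V$ are dense. Under CH, $[\omega]^\omega\cap V$ has size $\omega_1$, and it is reaping in $V[G]$.
\end{proof}

\section{The generic series and the proof of Theorem~\ref{thm:B}}\label{sec:B}

The permutations to be defeated lie in an intermediate extension $W$, not in $V$. The next lemma therefore concerns the poset $Q$ of $V$, used as a forcing over $W$. This costs nothing, because the argument changes a condition at finitely many coordinates only.

\begin{lemma}\label{lem:generic}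
Let $W$ be $V$ or a generic extension of $V$, let $Q$ be the poset of Definition~\ref{def:forcing} as defined in $V$, and let $c\in\mathcal C$ be given by a $Q$-generic filter $G'$ over $W$. For every $\sigma\in\operatorname{Sym}(\omega)\cap W$ the partial sums $s_n=\sum_{k<n}a^c_{\sigma(k)}$ satisfy $\liminf|s_n|=0$ or $\limsup|s_n|=\infty$.
\end{lemma}

\begin{proof}
Otherwise there are rationals $0<u<w$ and $n_0$ with $u\le|s_n|\le w$ for all $n\ge n_0$, and by (F1) some $p\in G'$ forces this over $W$. Since $\limsup_j|p(j)|=\infty$ and $\max p(j)-\min p(j)\ge|p(j)|-1$, there is $m$ with $2^{\max p(m)-\min p(m)}>w/u$. Choose $c_0,c_1\in\prod_jp(j)$ that agree except at $m$, with $c_0(m)=\min p(m)$ and $c_1(m)=\max p(m)$. In $W$ choose $n\ge n_0$ such that $T=\{\sigma(k):k<n\}$ includes $J_j$ for all $j<m$, and choose $l$ with $T\subseteq J_0\cup\dots\cup J_l$. For $\epsilon\in\{0,1\}$ obtain $p_\epsilon\le p$ from $p$ by replacing $p(j)$ with $\{c_\epsilon(j)\}$ for $j\le l$. As a finite modification of $p$, $p_\epsilon$ belongs to $V$ and to $Q$. It forces $c(j)=c_\epsilon(j)$ for $j\le l$, and the terms in $J_j$ depend only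 on $c(0),\dots,c(j)$; so it forces $s_n=v_\epsilon$, where $v_\epsilon=\sum_{i\in T}a^{c_\epsilon}_i$. Hence $u\le|v_0|$ and $|v_1|\le w$. By Lemma~\ref{lem:scale}(ii), $|v_1|=2^{c_1(m)-c_0(m)}|v_0|>(w/u)\,u=w$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $V$ satisfy CH and $\kappa=\kappa^\omega>\omega_1$, let $P$ be as in Definition~\ref{def:forcing}, and let $G$ be $P$-generic over $V$. Cardinals are preserved by Proposition~\ref{prop:basic}(i). Work in $V[G]$.

\emph{The small cardinals.} Proposition~\ref{prop:basic}(iii) and Corollary~\ref{cor:reap} give $\mathfrak l,\mathfrak r\le\omega_1$, so $\mathfrak{rr}_i\le\omega_1$ by Theorem~\ref{thm:A}. Equality holds in all three cases by Lemma~\ref{lem:invariants} and Proposition~\ref{prop:bounds}.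

\emph{The series.} Let $\Pi\subseteq\operatorname{Sym}(\omega)$ with $|\Pi|<\kappa$. By Proposition~\ref{prop:basic}(ii), choose for each $\sigma\in\Pi$ a countable $A_\sigma\in V$ with $\sigma\in V[G{\restriction}A_\sigma]$. Since $\kappa$ is still an uncountable cardinal, $|\bigcup_{\sigma\in\Pi}A_\sigma|\le|\Pi|\cdot\omega<\kappa$, and there is $\beta\in\kappa\setminus\bigcup_{\sigma\in\Pi}A_\sigma$. By Lemma~\ref{lem:scale}(i), $\sum a^{c_\beta}_i$ is a c.c.\ series with sum $0$. Fix $\sigma\in\Pi$ and let $A=A_\sigma$. The filter $G{\restriction}(A\cup\{\beta\})$ is generic over $V$ for $P{\restriction}(A\cup\{\beta\})\cong P{\restriction}A\times P{\restriction}\{\beta\}$, with projections $G{\restriction}A$ and $G{\restriction}\{\beta\}$. By (F4), $G{\restriction}\{\beta\}$ is $P{\restriction}\{\beta\}$-generic over $W=V[G{\restriction}A]$. The poset $P{\restriction}\{\beta\}$ is a copy of $Q$ with the empty condition added on top, so $G'=\{p(\beta):p\in G,\ \beta\in\operatorname{dom}p\}$ is $Q$-generic over $W$, and it determines $c_\beta$. By Lemma~\ref{lem:generic}, the partial sums $s_n=\sum_{k<n}a^{c_\beta}_{\sigma(k)}$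 satisfy $\liminf|s_n|=0$ or $\limsup|s_n|=\infty$ in $W[G']$. This is a statement about a fixed sequence of rationals, so it holds in $V[G]$. If the rearranged series converged to $s\ne0$, both limits would be $|s|\in(0,\infty)$.

\emph{The large cardinals.} The previous step shows $\mathfrak{rr}_f\ge\kappa$. By Proposition~\ref{prop:bounds} and Proposition~\ref{prop:basic}(ii), which is where $\kappa^\omega=\kappa$ is used, $\mathfrak{rr}_f\le\mathfrak c\le\kappa$. So $\mathfrak{rr}_f=\mathfrak c=\kappa$.
\end{proof}

\begin{remark}\label{rem:ground}
In $V[G]$ the families $\mathcal D,\mathcal S,\mathcal R$ of Section~\ref{sec:A} can be taken to consist of members of $V$, and $\pi_{f,S,X}$ is obtained from $f,S,X$ by finite computations with rationals. So the permutations in $V$ already make every c.c.\ series of $V[G]$ diverge to $+\infty$ or to $-\infty$, while by Lemma~\ref{lem:generic} with $W=V$ none of them makes any $\sum a^{c_\beta}_i$ converge to a nonzero sum. For the series $\sum a^{c_\beta}_i$ themselves the single permutation of Example~\ref{ex:ladder} gives divergence to $+\infty$, since by density $c_\beta(j)\neq0$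 for infinitely many $j$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{rearr}
\emph{Rearrangements},
\texttt{https://imsarchives.nus.edu.sg/\allowbreak oldwww2/\allowbreak events/\allowbreak 2017/\allowbreak wcom/\allowbreak files/\allowbreak joerg.pdf}

\end{thebibliography}
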